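# A strong minimal pair of enumeration degrees below $\mathbf 0'$

## A $\Sigma^0_2$ set and a $\Delta^0_2$ set

For $B\subseteq\omega$ write $B^c=\omega\setminus B$ and $\hat B=B\oplus B^c$, where $X\oplus Y=\{2x:x\in X\}\cup\{2x+1:x\in Y\}$.

**Theorem 1.** There are a $\Sigma^0_2$ set $A$ and a set $B\le_T\emptyset'$, with $B$ not c.e., such that

1. $A\not\le_e\hat B$;
2. for every enumeration operator $\Phi$: either $\Phi(A)$ is c.e., or $A\le_e\Phi(A)\oplus B$.

**Corollary 2.** Let $\mathbf a=\deg_e(A)$ and let $\mathbf b$ be $\deg_e(B)$ or $\deg_e(\hat B)$, with $A,B$ as in Theorem 1. Then $\mathbf a,\mathbf b$ are nonzero, $\mathbf a,\mathbf b\le\mathbf 0'$, and $(\mathbf a,\mathbf b)$ is a strong minimal pair. In particular there is a strong minimal pair in $\mathcal D_e(\le\mathbf 0')$, and its right side can be chosen $\Delta^0_2$ and even total.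

In plain words, we ask for two nonzero enumeration degrees below $\mathbf 0'$ with the following relation. They have nothing in common except $\mathbf 0$. Yet any nonzero amount of information taken from $\mathbf a$, however small, already recovers all of $\mathbf a$ once $\mathbf b$ is added. The question comes from "Strong Minimal Pairs in the Enumeration Degrees", https://github.com/JosiahJG/josiahjg.github.io. The background that comes with it is this: strong minimal pairs exist in $\mathcal D_e$; the side $\mathbf a$ can be $\Sigma^0_2$ in some strong minimal pair; the side $\mathbf b$ can be $\Sigma^0_2$, even $\Pi^0_1$, in some strong minimal pair; the question is whether both can be $\Sigma^0_2$ in the same pair. Corollary 2 says yes. We make no claim on whether, with a $\Sigma^0_2$ left side, the right side can be $\Pi^0_1$.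

A supplement, not needed for the answer, explains why $A$ is only $\Sigma^0_2$ in Theorem 1 while $B$ is $\Delta^0_2$.

**Theorem 3.** If $(\mathbf a,\mathbf b)$ is any strong minimal pair in $\mathcal D_e$ ($\mathbf b$ arbitrary), then $\mathbf a$ bounds no nonzero $\Delta^0_2$ enumeration degree.

In particular a plan to make both $A$ and $B$ limits of $\emptyset$-computable approximations cannot succeed: $\mathbf a$ itself would be a nonzero $\Delta^0_2$ degree. Theorem 3 is proved in the last section.

## Enumeration operators, joins, total sets

**Definition (enumeration operator).** Let $(W_e)_e$ be a uniform list of the c.e. sets and $(D_u)_u$ a canonical computable list of the finite sets. Put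
$$\Psi_e(X)=\{x:\exists u\,[\langle x,u\rangle\in W_e\wedge D_u\subseteq X]\}.$$
The pairs $\langle x,D_u\rangle$ with $\langle x,u\rangle\in W_e$ are the *axioms* of $\Psi_e$. We write $A\le_eB$ if $A=\Psi_e(B)$ for some $e$. Equivalently, from every enumeration of $B$ one can compute an enumeration of $A$.

Three operators will serve as examples.

- $\Phi(X)=X\setminus\{0\}$, with axioms $\langle x,\{x\}\rangle$ for $x\ge1$.
- $\Phi(X)=\{x:2x\in X\}$, with axioms $\langle x,\{2x\}\rangle$.
- $\Phi(X)=\{x:\exists z\in X\,(z\ge x)\}$, with axioms $\langle x,\{z\}\rangle$ for $z\ge x$. Here $\Phi(X)=\omega$ if $X$ is infinite, and $\Phi(X)$ is a finite initial segment of $\omega$ otherwise. So $\Phi(X)$ is always c.e.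

Two properties are used constantly. Operators are monotone, and they have finite use: $x\in\Phi(X)$ implies $x\in\Phi(D)$ for some finite $D\subseteq X$. As a consequence, if $R$ is a computable set, such as a finite set together with $[k,\infty)$, then $\Phi(R)$ is c.e. uniformly in $R$, so $\emptyset'$ can decide whether $y\in\Phi(R)$.

The $\equiv_e$-classes form the upper semilattice $\mathcal D_e$ with join $\deg_e(A)\vee\deg_e(B)=\deg_e(A\oplus B)$ and least element $\mathbf 0$, the degree of the c.e. sets. The degree $\mathbf 0'$ is $\deg_e(\overline K)$ with $K$ the halting set. The degrees $\le\mathbf 0'$ are exactly the degrees of the $\Sigma^0_2$ sets. Recall that a set is $\Sigma^0_2$ iff it is c.e. in $\emptyset'$, and $\Delta^0_2$ iff it is $\le_T\emptyset'$. A degree is called $\Delta^0_2$ if it contains a $\Delta^0_2$ set.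

A degree is *total* if it contains a set of the form $\hat B=B\oplus B^c$. For instance $\mathbf 0'$ is total: $K$ is c.e., so $\overline K\equiv_eK\oplus\overline K$. Moreover, $A\le_e\hat B$ iff $A$ is c.e. in $B$. If $A\le_e\hat B$, then an oracle for $B$ enumerates $\hat B$ and hence $A$. Conversely, if $A$ is c.e. in $B$, each computation that enumerates $x$ uses finitely many positive facts $D\subseteq B$ and negative facts $D'\subseteq B^c$, and the axioms $\langle x,D\oplus D'\rangle$ give an enumeration operator. So item 1 of Theorem 1 says that $A$ is not c.e. in $B$.

**Definition (strong minimal pair).** A pair $(\mathbf a,\mathbf b)$ of nonzero enumeration degrees is a strong minimal pair if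

- (i) $\mathbf a\wedge\mathbf b=\mathbf 0$, that is, the only degree below both $\mathbf a$ and $\mathbf b$ is $\mathbf 0$; and
- (ii) for every nonzero $\mathbf x\le\mathbf a$ we have $\mathbf x\vee\mathbf b\ge\mathbf a$.

The pair $(\mathbf a,\mathbf a)$ with $\mathbf a\neq\mathbf 0$ satisfies (ii) but not (i). For a picture in an abstract lattice, take the pentagon $\{0,x,a,b,1\}$ with $0<x<a<1$ and $0<b<1$, $b$ incomparable to $x$ and $a$. There $a\wedge b=0$, and both nonzero elements $x,a$ below $a$ have join $1$ with $b$. Condition (ii) says that every nonzero $\mathbf x\le\mathbf a$ sits over $\mathbf b$ as $x$ does in the pentagon.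

**Proof of Corollary 2 from Theorem 1.** The set $A$ is $\Sigma^0_2$, and $B,\hat B$ are $\Delta^0_2$, so $\mathbf a,\mathbf b\le\mathbf 0'$. Since $B\le_e\hat B$ and $B$ is not c.e., $\mathbf b\ne\mathbf 0$ in both cases. By item 1 and $B\le_e\hat B$ we have $\mathbf a\not\le\mathbf b$, and hence $\mathbf a\neq\mathbf 0$. For (ii), let $\mathbf 0\ne\mathbf x\le\mathbf a$. Then $\mathbf x$ contains a set $\Phi(A)$, which is not c.e., so item 2 gives $A\le_e\Phi(A)\oplus B\le_e\Phi(A)\oplus\hat B$, that is, $\mathbf a\le\mathbf x\vee\mathbf b$. For (i), suppose $\mathbf 0\neq\mathbf x$ lies below both $\mathbf a$ and $\mathbf b$. Then (ii) gives $\mathbf a\le\mathbf x\vee\mathbf b=\mathbf b$, a contradiction. $\square$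

So we must build $A$ and $B$ with an oracle for $\emptyset'$. We shall enumerate both by finite stages, $A=\bigcup_sA_s$ and $B=\bigcup_sB_s$, and make sure that each element of $B$ shows up by a stage that can be read off from the element.

## One diagonalisation against one coding

**No $\Phi$ at all.** Suppose we only want $A\ne\Psi(\hat B)$. Pick a witness $n$ and ask $\emptyset'$ whether there are disjoint finite sets $E,Q$ with $n\in\Psi(E\oplus Q)$. If yes, put $E$ into $B$, promise to keep $Q$ out of $B$, and keep $n$ out of $A$. Then $n\in\Psi(\hat B)\setminus A$. If no, put $n$ into $A$. Then $n\notin\Psi(\hat B)$ whatever $B$ becomes, because any membership would use finite $E\subseteq B$ and $Q\subseteq B^c$, which are disjoint. The point to keep is that the question quantifies over *all possible futures of $B$*, so a negative answer needs no protection later.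

**One $\Phi$ as well.** Now we also want $A\le_e\Phi(A)\oplus B$. A natural way is to let $B$ consist of promises: a number coding $\langle m,F,t\rangle$ in $B$ says "if $F\subseteq\Phi(A)$ then $m\in A$". Here $F$ is finite and $t$ is a label. If all promises are kept, and each $m\in A$ has a promise $\langle m,F,t\rangle\in B$ with $F\subseteq\Phi(A)$, then $A$ is enumerable from $\Phi(A)\oplus B$.

Let $A_s,B_s$ be the finite sets built so far, $n\notin A_s$ a witness. There are two immediate attempts, and each fails for a specific $\Psi$.

*First attempt: allow arbitrary finite $E$ in the question.* Let $\Psi(X\oplus Y)$ be the set of all $n$ such that $X$ contains some $\langle n,\emptyset,t\rangle$. The answer is yes, and $E$ is forced to contain some $\langle n,\emptyset,t\rangle$. Once it is in $B$, the promise forces $n\in A$, because $\emptyset\subseteq\Phi(A)$. So $n\in A\cap\Psi(\hat B)$ and nothing is gained.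

*Second attempt: allow in $E$ only promises that do not have target $n$,* so that $n$ can safely stay out. Let $\Psi(X\oplus Y)$ be the set of all $n$ such that $X$ contains some promise with target $n$. The answer is now no, and we put $n$ into $A$. But the coding needs a promise with target $n$ in $B$, and as soon as we add one, $n\in\Psi(\hat B)$. Again nothing is gained.

This is the exact obstacle: the class of promises over which the question ranges must serve two masters. We need one class $C$ such that

- if the answer is yes, any promises from $C$ may enter $B$ while $n$ stays out of $A$;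
- if the answer is no, all promises that we ever enumerate later can be chosen from $C$.

The first point wants $F\not\subseteq\Phi(A)$, the second wants $F\subseteq\Phi(A)$. These are compatible if we hold an element $y$ whose membership in $\Phi(A)$ we can still decide *together with* the membership of $n$ in $A$: take $C$ to be the promises with $y\in F$.

**Definition (switch).** Let $A_s$ be finite and $k<r$. A *switch* for $\Phi$ is a number
$$y\in\Phi(A_s\cup[k,\infty))\setminus\Phi(A_s\cup[r,\infty)).$$

If from now on only numbers $\ge r$ enter $A$, then $y\notin\Phi(A)$ and every promise in $C$ is void. If instead we put a suitable finite $D\subseteq[k,\infty)$ into $A$, then $y\in\Phi(A)$, and the condition $y\in F$ costs nothing. With $n=k$ and $r>k$, the first outcome keeps $n$ out and the second may add $n$. In the second failed attempt above, the answer is now yes, with $E=\{\langle n,\{y\},t\rangle\}$; we keep both $n$ and $y$ out and have $n\in\Psi(\hat B)\setminus A$.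

For examples, let $A_s=\{0\}$. If $\Phi(X)=X\setminus\{0\}$, $k=1$, $r=2$, the only switch is $1$. If $\Phi(X)=\{x:2x\in X\}$, $k=1$, $r=5$, then $\Phi(\{0\}\cup[1,\infty))=\omega$ and $\Phi(\{0\}\cup[5,\infty))=\{0\}\cup[3,\infty)$, so the switches are $1$ and $2$. If $\Phi(X)=\{x:\exists z\in X\,(z\ge x)\}$, both sets equal $\omega$ and there is never a switch.

**What if no switch appears?** In the last example $\Phi(A)$ is c.e. anyway. This is general, if we help. Suppose $A$ is confined to $A_s\cup[k,\infty)$, and suppose that at every later stage $u$, with bound $r_u$, each $x<u$ in $\Phi(A_u\cup[k,\infty))$ is also in $\Phi(A_u\cup[r_u,\infty))$. Then we can choose a finite $D\subseteq[r_u,\infty)$ with $x\in\Phi(A_u\cup D)$ and put $D$ into $A$, injuring nothing that relies only on the numbers below $r_u$. In the end $\Phi(A)=\Phi(A_s\cup[k,\infty))$, and this set is c.e. because its argument is computable. So either a switch turns up, or $\Phi(A)$ is c.e.; these are the two alternatives in item 2.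

**Several operators.** To combine all requirements we use *modules* arranged in a stack, each working for one $\Psi_j$ with a finite set of operators $\Phi_g$ it must respect. Five conflicts arise, and each will be answered by a clause of the construction.

1. A module $M'$ that waits for a switch for $g$ may wait forever. Modules below it assume that it does, and so assume that $\Phi_g(A)$ is c.e. They hold no switch for $g$, so they must not touch promises about $g$. This is clause (P3).
2. A module that answered no needs every later promise about its operators to contain its switch. This is clause (P2).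
3. A module that answered yes needs its set $Q$ kept out of $B$. This is part of (P0).
4. When a module puts $n$ into $A$, it may add numbers that lower modules had counted on staying out, and some promises may become active. For targets $\ge k$ we put the targets into $A$; for smaller targets we need an argument, and clause (P1) makes it possible.
5. Lower modules are discarded when a higher one acts, and an operator may be taken up anew. Then its old promises are worthless, so operators come in *versions*, and a new version starts with no promises.

## Tokens, columns and the stack

**Conventions.** $(\Phi_e)_e=(\Psi_e)_e$ is the list of all enumeration operators. Finite sets and tuples are identified with numbers, and $1+\max\emptyset:=0$.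

**Definition (token, column).** A *token* is a tuple $\langle e,v,m,F,t\rangle$ with $F$ finite. The coding is a bijection, so every number is a token. The pair $g=(e,v)$ is its *column*, $v$ its *version*, $m$ its *target*, $t$ its *time*; we also write $\langle g,m,F,t\rangle$. For $g=(e,v)$ put $\Phi_g=\Phi_e$ and
$$\Gamma_g(X\oplus B)=\{m:\exists F,t\,[F\subseteq X\wedge\langle g,m,F,t\rangle\in B]\}.$$

This $\Gamma_g$ is an enumeration operator: its axioms are $\langle m,F\oplus\{\langle g,m,F,t\rangle\}\rangle$. A token $\langle g,m,F,t\rangle\in B$ expresses "if $F\subseteq\Phi_g(A)$ then $m\in A$". For example, if $\Phi_0(X)=X\setminus\{0\}$, the token $\langle 0,1,7,\{3\},12\rangle$ lies in column $(0,1)$ and says "if $3\in A$ then $7\in A$".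

The construction is a $\emptyset'$-computable enumeration of $A=\bigcup_sA_s$ and $B=\bigcup_sB_s$ with all $A_s,B_s$ finite. So $A$ is c.e. in $\emptyset'$, that is, $\Sigma^0_2$. A token enumerated into $B$ at stage $s$ will always have time $t\ge s$. So a token with time $t$ is in $B$ iff it is in $B_{t+1}$, and therefore $B\le_T\emptyset'$.

**Definition (module, stack).** At the start of stage $s$ we have $A_s$, $B_s$, a number $r_s$, and a finite stack of modules $M_0,\dots,M_l$; "above" means smaller index, "below" means larger index. A module $M$ has

- fixed parameters $j_M,k_M\in\omega$ and a finite set $G_M$ of columns; its witness is $n_M:=k_M$;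
- a *state*: a status (waiting, Y or N, where Y and N are called *finished*), a set $H_M\subseteq G_M$, numbers $y^g_M$ for $g\in H_M$, and a finite set $Q_M$ of tokens, with $Q_M=\emptyset$ while $M$ is waiting.

A new module is waiting with $H_M=\emptyset$. It becomes finished only when $H_M=G_M$. So $H_M$ is the set of columns for which $M$ has found its switch $y^g_M$. Initially $A_0=B_0=\emptyset$, $r_0=1$, and the stack consists of $M_0$ with $j=0$, $k=0$, $G=\emptyset$.

**Definition (permitted tokens).** For $M=M_i$ in the stack at stage $s$, $P_M[s]$ is the set of tokens $\langle g,m,F,t\rangle$ such that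

- (P0) $t\ge s$, and the token is in no $Q_{M_{i'}}$ with $i'<i$;
- (P1) $m\in A_s$ or $m\ge k_M$;
- (P2) if $i'<i$, $M_{i'}$ has status N and $g\in G_{M_{i'}}$, then $y^g_{M_{i'}}\in F$;
- (P3) there is no $i'<i$ with $M_{i'}$ waiting and $g\in G_{M_{i'}}\setminus H_{M_{i'}}$.

If $H_M=G_M$, then $C_M[s]$ is the set of tokens in $P_M[s]$ with the further property: if $g\in G_M$ then $y^g_M\in F$.

$C_M[s]$ is the class $C$ of the previous section. All these sets are computable, uniformly in the current data.

## The construction

**Attention.** At stage $s$ a waiting module $M$ *requires attention* if one of the following holds: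

- (1a) $H_M=G_M$;
- (1b) $H_M\neq G_M$, and there are $g\in G_M\setminus H_M$ and $y<s$ with
$$y\in\Phi_g(A_s\cup[k_M,\infty))\setminus\Phi_g(A_s\cup[r_s,\infty)).$$

**Case 1: some module requires attention.** Let $M=M_i$ be the one with least $i$. Discard all $M_{i'}$ with $i'>i$. We say that $M$ *acts*.

If (1b) holds, then for the least such $(g,y)$ put $g$ into $H_M$ and let $y^g_M=y$. Put $A_{s+1}=A_s$.

If (1a) holds, let $j=j_M$. Ask whether there are finite sets $E,Q$ of tokens with
$$E\subseteq C_M[s],\qquad Q\cap(B_s\cup E)=\emptyset,\qquad n_M\in\Psi_j\big((B_s\cup E)\oplus Q\big).$$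
This is a $\Sigma^0_1$ question.

- *Yes-action.* Fix such $E,Q$. Give $M$ status Y, enumerate $E$ into $B$, put $Q_M=Q$ and $A_{s+1}=A_s$.
- *No-action.* Give $M$ status N, put $E=Q=Q_M=\emptyset$ and
$$A_{s+1}=A_s\cup\{n_M\}\cup\bigcup_{g\in G_M}D_g\cup\{m\ge k_M:m\text{ is the target of a token in }B_s\},$$
where $D_g\subseteq[k_M,\infty)$ is finite with $y^g_M\in\Phi_g(A_s\cup D_g)$. That such $D_g$ exist is part of Lemma 7 (II).

In both actions let $b_M=\langle0,0,k_M,\emptyset,t\rangle$ with $t\ge s$ larger than the times of all tokens in $B_s$, in $E$, and in the sets $Q_{M_{i'}}$, $i'\le i$. If $b_M\notin W_j$, enumerate $b_M$ into $B$; otherwise add $b_M$ to $Q_M$. (This ensures $B\ne W_j$.)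

**Case 2: no module requires attention.** For every waiting $M$ in the stack, every $g\in G_M\setminus H_M$ and every $x<s$ with $x\in\Phi_g(A_s\cup[r_s,\infty))$, choose a finite $D\subseteq[r_s,\infty)$ with $x\in\Phi_g(A_s\cup D)$ and put $D$ into $A$. This gives $A_{s+1}$. Then append a new module $M_{l+1}$ with $k=\max(r_s,1+\max A_{s+1})$.

- If $M_l$ is waiting, $M_{l+1}$ gets $j=j_{M_l}$ and $G=H_{M_l}$.
- If $M_l$ is finished, $M_{l+1}$ gets $j=j_{M_l}+1$ and $G=G_{M_l}\cup\{(j_{M_l},v)\}$, with $v\ge1$ larger than all versions assigned so far and all versions of tokens in $B_s$.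

**End of the stage, both cases.** Let $L$ be the last module of the current stack. Put $G'=H_L$ if $L$ is waiting and $G'=G_L$ otherwise. For $g\in G'$ let
$$F^g=\{y^g_{M'}:M'\text{ in the stack, with status N, and }g\in G_{M'}\}.$$
For all $g\in G'$ and $m\in A_{s+1}$ enumerate into $B$ the token $\langle g,m,F^g,t\rangle$ with the least $t\ge s$ such that the token is in no $Q_{M'}$ with $M'$ in the stack. These are the *$\gamma$-tokens*; they do the coding. Finally let $r_{s+1}=\max(r_s,1+\max A_{s+1},1+k_L)$.

In a Case 2 stage no token is enumerated, because there $L$ is new and $G'=H_L=\emptyset$. Every token enumerated at stage $s$ has time $\ge s$: for $E$ by (P0), for $b_M$ and the $\gamma$-tokens by choice. All tests made at a stage are finite Boolean combinations of $\Sigma^0_1$ questions, so $\emptyset'$ decides them; the sets $E,Q,D,D_g$ are then found by search.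

**The first stages by hand.** Suppose that $\Phi_0(X)=X\setminus\{0\}$.

*Stage 0.* $M_0$ has $H=G=\emptyset$, so it acts by (1a). $C_{M_0}[0]$ contains all tokens. The question is whether $0\in\Psi_0(E\oplus Q)$ for some disjoint finite $E,Q$. Since $0$ is never in $\Psi_0(X)=X\setminus\{0\}$, the answer is no. So $A_1=\{0\}$ and $r_1=1$. The token $b_{M_0}=\langle0,0,0,\emptyset,t\rangle$ goes into $B$ or into $Q_{M_0}$.

*Stage 1.* $M_0$ is finished, so we are in Case 2. $A_2=\{0\}$. The new module $M_1$ has $k=1$, $j=1$, $G=\{g\}$ with $g=(0,v)$, and $r_2=2$.

*Stage 2.* $M_1$ needs a switch $y<2$ in $\Phi_0(\{0\}\cup[1,\infty))\setminus\Phi_0(\{0\}\cup[2,\infty))=\{1\}$. So it acts by (1b) with $y^g_{M_1}=1$. Now $G'=\{g\}$ and $F^g=\emptyset$ (no module of status N has $g$ in its $G$), and the $\gamma$-token is $\langle g,0,\emptyset,2\rangle$: "$0\in A$".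

*Stage 3.* $M_1$ has $H=G$ and asks its question, where tokens of $E$ in column $g$ must have $1\in F$. If the answer is yes, $n_{M_1}=1$ stays out of $A$, so $1\notin\Phi_0(A)$ as long as $M_1$ survives, and the column-$g$ tokens in $E$ are void. If the answer is no, then $A_4=\{0,1\}$, and the $\gamma$-tokens are $\langle g,0,\{1\},3\rangle$ and $\langle g,1,\{1\},3\rangle$: "if $1\in A$ then $0\in A$" and "if $1\in A$ then $1\in A$".

If instead $\Phi_0$ were such that no switch existed at stage 2, stage 2 would be in Case 2 and $M_2$ would be appended with $j=1$ again and $G=H_{M_1}=\emptyset$. It attacks $\Psi_1$ without respecting $\Phi_0$, on the assumption that $M_1$ waits forever.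

## Columns along the stack

For $M\ne M_0$ let $s_M$ be the first stage at whose start $M$ is in the stack. So $M$ was appended in stage $s_M-1$, a Case 2 stage. Let $s_{M_0}=0$. A discarded module never returns. We write
$$U_s=A_s\cup[r_s,\infty).$$

Three facts follow directly from the construction.

- (1) If $M$ is in the stack, the states of the modules above $M$ have not changed since $M$ was appended, since a module that acts discards everything below it.
- (2) If $M$ is in the stack at the start of stage $s$, then $k_M<r_s$: at the end of the stage that appends $M$ we put $r\ge1+k_M$, the numbers $r_s$ never decrease, and for $M_0$ we have $0<r_0$.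
- (3) $k_{M_0}<k_{M_1}<\cdots$ along the stack, since a module appended in stage $s$ has $k\ge r_s$.

Column $(0,0)$ is in no $G_M$, since assigned versions are $\ge1$.

The next lemma is for controlling which columns a module near the bottom still carries: a column is lost along the stack only at a module waiting for it.

**Lemma 4.** In any stack $M_0,\dots,M_l$:

- (C1) if $M_{i'}$ is waiting and $i'<l$, then $G_{M_l}\cap(G_{M_{i'}}\setminus H_{M_{i'}})=\emptyset$;
- (C2) if $h\in G_{M_{i'}}\setminus G_{M_q}$ with $i'<q\le l$, then $h\in G_{M_{i''}}\setminus H_{M_{i''}}$ for some waiting $M_{i''}$ with $i'\le i''<q$.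

*Proof.* By (1), the rule for new modules holds in terms of current states: $G_{M_{p+1}}=H_{M_p}$ if $M_p$ is waiting, and $G_{M_{p+1}}$ is $G_{M_p}$ plus a column never assigned before if $M_p$ is finished.

For (C1): $G_{M_{i'+1}}=H_{M_{i'}}$ misses $G_{M_{i'}}\setminus H_{M_{i'}}$. Later modules of the stack get only subsets of the preceding $G$ plus columns not assigned before, hence columns not in $G_{M_{i'}}$.

For (C2): let $i''$ be maximal with $i'\le i''<q$ and $h\in G_{M_{i''}}$. Then $h\notin G_{M_{i''+1}}$, either by maximality or because $i''+1=q$. A finished $M_{i''}$ would pass $h$ on, so $M_{i''}$ is waiting, and $h\notin H_{M_{i''}}$. $\square$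

## What may enter $A$ and $B$ while a module survives

This section localises the effect of the construction: as long as $M$ is in the stack, $A$ changes only at or beyond $k_M$, and $B$ receives only permitted tokens.

**Lemma 5.** If $M$ is in the stack at the start of stage $s$, then $A_s\setminus A_{s_M}\subseteq[k_M,\infty)$. If moreover $M$ is waiting or has status Y, then $n_M\notin A_s$.

*Proof.* At creation $k_M>\max A_{s_M}$ (for $M_0$, $A_0=\emptyset$), so $n_M=k_M\notin A_{s_M}$. Consider a stage $u$ with $s_M\le u<s$. Elements entering $A$ in Case 2 are $\ge r_u>k_M$ by (2). In Case 1, elements enter only through a No-action. It is a No-action of $M$ or of a module below $M$, because an action above $M$ would discard $M$. The elements are $\ge k_M$ if $M$ itself acts, and $\ge k_{M'}>k_M$ by (3) if $M'$ below $M$ acts. This proves the first claim. A No-action of $M$ gives $M$ status N forever. So if $M$ is waiting or has status Y at the start of $s$, all elements that entered since $s_M$ are $>k_M$, and $n_M=k_M\notin A_s$. $\square$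

**Lemma 6.** Let $L$ be the last module at the end of stage $w$. Every token $\langle g,m,F,t\rangle$ enumerated at stage $w$ satisfies (P0), (P2), (P3) for $L$ at stage $w$, and $m\in A_{w+1}$ or $m\ge k_L$. If it is a $\gamma$-token, then also it is not in $Q_L$ (as it is at the end of the stage), and if $L$ has status N at the end of the stage, then $y^g_L\in F$.

*Proof.* Tokens are enumerated only in Case 1, and then $L$ is the acting module. The conditions (P0), (P2), (P3) for $L$ speak only of modules above $L$, whose states do not change at stage $w$.

For tokens in $E\subseteq C_L[w]\subseteq P_L[w]$ the claim is immediate from (P0)–(P3).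

For $b_L$: its target is $k_L$. Its column $(0,0)$ is in no $G$, which gives (P2) and (P3). Its time is $\ge w$ and exceeds the times of all tokens in the sets $Q_{M'}$ with $M'$ above $L$, which gives (P0).

For $\gamma$-tokens: $m\in A_{w+1}$. (P0) and "not in $Q_L$" hold by the choice of $t$. (P2) and the claim on $y^g_L$ hold by the definition of $F^g$, noting $g\in G'\subseteq G_L$. (P3) holds by (C1), because $g\in G_L$. $\square$

## Promises are kept and switches hold

The next lemma is the core of the verification. It says that no live promise can be broken by anything the construction may still do with numbers $\ge r_s$, and that switches that should be off are off and those that should be on are on.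

**Lemma 7.** At the start of every stage $s$:

- (I) for every $g\in\bigcup_MG_M$ ($M$ ranging over the stack) and every $\langle g,m,F,t\rangle\in B_s$: $m\in A_s$ or $F\not\subseteq\Phi_g(U_s)$;
- (II) for every $M$ in the stack and $g\in H_M$:
  if $M$ is waiting or has status Y then $y^g_M\notin\Phi_g(U_s)$;
  if $M$ is waiting then $y^g_M\in\Phi_g(A_s\cup[k_M,\infty))$;
  if $M$ has status N then $y^g_M\in\Phi_g(A_s)$.

*Proof.* We use induction: assume (I) and (II) for all stages $\le s$ and prove them for $s+1$. At $s=0$ we have $B_0=\emptyset$ and $H_{M_0}=\emptyset$, so there is nothing to prove.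

**Step 1: the positive clauses of (II).** This step shows that switches that must be available, or on, are so. Both clauses persist because $A$ only grows and operators are monotone. For a new number $y^g_M$ the waiting clause holds by (1b). Let $M$ pass to status N at stage $s$. By the waiting clause at $s$, $y^g_M\in\Phi_g(A_s\cup[k_M,\infty))$, so by finite use a finite $D_g\subseteq[k_M,\infty)$ with $y^g_M\in\Phi_g(A_s\cup D_g)$ exists, and $D_g\subseteq A_{s+1}$ gives $y^g_M\in\Phi_g(A_{s+1})$.

**Step 2: stages without a No-action.** This step treats the stages at which $U$ does not grow. At such a stage only elements $\ge r_s$ enter $A$, and $r_{s+1}\ge r_s$, so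
$$U_{s+1}\subseteq U_s.\tag{4}$$
Hence (I) persists for old tokens in columns already present in the stack: if $m\in A_s$ then $m\in A_{s+1}$, and if $F\not\subseteq\Phi_g(U_s)$ then $F\not\subseteq\Phi_g(U_{s+1})$. The negative clause of (II) persists for old numbers $y$, also for a module passing from waiting to Y. We check the new items.

*Action by (1b).* The new $y^g_M$ satisfies the negative clause at $s$ by its choice, hence at $s+1$ by (4). The only new tokens are $\gamma$-tokens, and their targets are in $A_{s+1}$, so they satisfy (I).

*Yes-action of $M$.* Let $\langle g,m,F,t\rangle\in E$ with $g\in G_{M'}$ for some $M'$ in the remaining stack, whose last module is $M$. Suppose $g\notin G_M$. Then $M'$ is above $M$, and by (C2) some waiting module strictly above $M$ has $g$ in its $G\setminus H$. This contradicts (P3). So $g\in G_M$, and $y^g_M\in F$ because $E\subseteq C_M[s]$. At the start of stage $s$, $M$ is waiting with $H_M=G_M$, so (II) at $s$ gives $y^g_M\notin\Phi_g(U_s)$, and by (4) $F\not\subseteq\Phi_g(U_{s+1})$. The column of $b_M$ is in no $G$, and $\gamma$-tokens have targets in $A_{s+1}$.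

*Case 2.* No tokens are enumerated. If the new module has a new column, no token of $B_{s+1}=B_s$ lies in it, since its version is fresh. Its other columns were already present in the stack. It has $H=\emptyset$, so (II) says nothing about it.

**Step 3: a No-action of $M=M_i$, the bound on $U_{s+1}$.** Now $U$ may grow, and this step shows that it stays inside the $U$ of the stage at which $M$ was appended. By Lemma 5, $A_s\subseteq A_{s_M}\cup[k_M,\infty)$. All elements entering $A$ at stage $s$ are $\ge k_M$, and $r_{s+1}\ge k_M$. So
$$U_{s+1}\subseteq A_{s_M}\cup[k_M,\infty).\tag{5}$$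
If $M\ne M_0$, then also
$$A_{s_M}\cup[k_M,\infty)\subseteq U_{s_M-1},\tag{6}$$
because $k_M\ge r_{s_M-1}$ and the Case 2 stage $s_M-1$ only adds elements $\ge r_{s_M-1}$ to $A$.

**Step 4: a No-action of $M=M_i$, clause (I).** This step shows that switching on does not break a promise. Let $\langle g,m,F,t\rangle\in B_{s+1}$ with $g\in G_{M_{i'}}$, $i'\le i$. If it was enumerated at stage $s$, it is a $\gamma$-token, with target in $A_{s+1}$; indeed $E=\emptyset$, and $b_M$ has column $(0,0)$, which is in no $G$. So let the token be in $B_s$, and suppose $m\notin A_{s+1}$. By the definition of $A_{s+1}$ in a No-action, $m<k_M$.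

Suppose the token was enumerated at a stage $w$ with $s_M\le w<s$. Then $M$ was in the stack at the end of stage $w$, so the last module $L$ there was $M$ or below $M$. Lemma 6 gives $m\in A_{w+1}\subseteq A_s$ or $m\ge k_L\ge k_M$, a contradiction in both cases. So the token is in $B_{s_M}$. As $B_0=\emptyset$, we have $M\ne M_0$. As $s_M-1$ is a Case 2 stage, the token is in $B_{s_M-1}=B_{s_M}$.

By freshness of versions, $g$ is not the new column of $M$, if $M$ has one. So $g$ was in the $G$ of a module in the stack at the start of stage $s_M-1$: this is $M_{i'}$ if $i'<i$, and it is $M_{i-1}$ if $i'=i$. Also $m\notin A_{s_M-1}$. So (I) at stage $s_M-1$ gives $F\not\subseteq\Phi_g(U_{s_M-1})$. By (5) and (6), $U_{s+1}\subseteq U_{s_M-1}$, hence $F\not\subseteq\Phi_g(U_{s+1})$.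

**Step 5: a No-action of $M=M_i$, the negative clause of (II).** This step protects the switches of higher modules. $M$ now has status N, and everything below it is gone. So only the modules $M_{i'}$, $i'<i$, that are waiting or have status Y are concerned, and if there are any then $M\ne M_0$. By (1) the state of $M_{i'}$ is the same as at the start of stage $s_M-1$. The negative clause there says $y^g_{M_{i'}}\notin\Phi_g(U_{s_M-1})$, and $U_{s+1}\subseteq U_{s_M-1}$. $\square$

## The limit stack

This section shows that each position of the stack settles down, that every $\Psi_j$ is attacked by a module that finishes, and that every $\Phi_e$ gets exactly one permanent column.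

**Lemma 8.**

- (a) For each $i$ there is a module $M^*_i$ that is the $i$-th module of the stack, with constant state, from some stage on.
- (b) If $M^*_i$ is finally waiting, then finally $H_{M^*_i}\subsetneq G_{M^*_i}$.
- (c) There are infinitely many Case 2 stages.
- (d) For every $j$ some finally finished $M^*_i$ has $j_{M^*_i}=j$.
- (e) For every $e$ there is exactly one column $g_e=(e,v_e)$ with first coordinate $e$ in $\bigcup_iG_{M^*_i}$.

*Proof.* (a) $M_0$ is never discarded. Each module $M$ acts at most $|G_M|+1$ times, since each action enlarges $H_M$ or ends waiting. So $M^*_0$ exists. Suppose $M^*_0,\dots,M^*_i$ are in the stack with constant states from stage $s_0$ on. None of them acts at a stage $\ge s_0$, since an action changes the state. If the stack at $s_0$ consists just of these, no module requires attention at $s_0$, since otherwise one of them would act. So $s_0$ is a Case 2 stage and an $(i+1)$-st module is appended. In any case there is an $(i+1)$-st module at the start of stage $s_0+1$: one that was already there at $s_0$ is not discarded, because only an action of a module above it could do that. For the same reason it is never discarded later.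 It acts finitely often, so its state is finally constant. This is $M^*_{i+1}$.

(b) Let $M^*_0,\dots,M^*_i$ be constant. If $M^*_i$ were waiting with $H=G$, it would require attention. The module of least index requiring attention would then be one of $M^*_0,\dots,M^*_i$, and it would act and change its state, a contradiction.

(c) The modules $M^*_i$, $i\ge1$, are appended in distinct Case 2 stages.

(d), (e) While $M^*_{i+1}$ is in the stack, the state of $M^*_i$ does not change, by (1). So $M^*_{i+1}$ was defined from the final state of $M^*_i$. If $M^*_i$ is finally waiting, then $j$ is unchanged and by (b) $|G_{M^*_{i+1}}|=|H_{M^*_i}|<|G_{M^*_i}|$. Finite cardinalities cannot decrease forever, so infinitely many $M^*_i$ are finally finished. After each finally finished one $j$ increases by exactly $1$, and $j_{M^*_0}=0$. Hence for each $j$ exactly one finally finished $M^*_i$ has $j_{M^*_i}=j$, and it introduces a column $(j,v)$ into $G_{M^*_{i+1}}$. There is no other source of columns with first coordinate $j$ in $\bigcup_iG_{M^*_i}$, as $G_{M^*_0}=\emptyset$. $\square$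

## $A$ is not c.e. in $B$, and $B$ is not c.e.

**Lemma 9.** $A\ne\Psi_j(\hat B)$ and $B\ne W_j$ for all $j$.

*Proof.* By Lemma 8(d) let $M=M^*_i$ be finally finished with $j_M=j$, and let it finish at stage $u$. From stage $s_M$ on, $M$ and the modules above it stay in the stack, those above with unchanged states. From the end of stage $u$ on the state of $M$ is constant. At the end of stage $u$ the last module is $M$. At stages $w>u$ the last module $L$ at the end of the stage is strictly below $M$: an acting module is not $M$, which is finished, and not above $M$, and a Case 2 stage appends a new module.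

**Step 1: $B\cap Q_M=\emptyset$ for the final $Q_M$, and $B\ne W_j$.** This step checks that the negative information used by $M$ is respected. At stage $u$ we have $Q\cap(B_u\cup E)=\emptyset$, where in a No-action $E=Q=\emptyset$. The token $b_M$ has a time larger than those of all tokens in $B_u\cup E\cup Q$, so it is in none of these sets, and it is enumerated only if it is not put into $Q_M$. The $\gamma$-tokens of stage $u$ avoid $Q_M$ by Lemma 6 with $L=M$. After stage $u$, each enumerated token satisfies (P0) for a module strictly below $M$, by Lemma 6, so it is not in $Q_M$. This proves $B\cap Q_M=\emptyset$. Now if $b_M\notin W_j$ then $b_M\in B$, and if $b_M\in W_j$ then $b_M\in Q_M$, so $b_M\notin B$. So $B\ne W_j$.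

**Step 2: status Y.** This step uses the positive answer. We have $B_u\cup E\subseteq B$ and $Q\subseteq Q_M\subseteq B^c$, so $n_M\in\Psi_j(\hat B)$ by monotonicity. By Lemma 5, $n_M\notin A_s$ for all $s>u$. So $n_M\in\Psi_j(\hat B)\setminus A$.

**Step 3: status N, all later tokens were allowed in the question.** Here we claim
$$B\setminus B_u\subseteq C_M[u].\tag{7}$$

First consider tokens enumerated at stage $u$: possibly $b_M$, and $\gamma$-tokens. By Lemma 6 with $L=M$ they satisfy (P0), (P2), (P3) for $M$ at $u$. Their targets are $k_M$ or lie in $A_{u+1}\subseteq A_u\cup[k_M,\infty)$, so (P1) holds. For $\gamma$-tokens $y^g_M\in F$ by Lemma 6, since $M$ has status N at the end of stage $u$. The column of $b_M$ is outside $G_M$. So these tokens are in $C_M[u]$.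

Next consider a token $\langle g,m,F,t\rangle$ enumerated at a stage $w>u$, with last module $L$ strictly below $M$. Its time is $\ge w\ge u$. By Lemma 6 it satisfies (P0), (P2), (P3) for $L$ at $w$. The modules above $M$ are above $L$, and their states are the same at $u$ and $w$. So the token satisfies (P0), (P2), (P3) for $M$ at $u$. Its target is $\ge k_L>k_M$, or it is in $A_{w+1}\subseteq A_{s_M}\cup[k_M,\infty)\subseteq A_u\cup[k_M,\infty)$ by Lemma 5; so (P1) holds for $M$ at $u$. Finally, (P2) for $L$, applied to the module $M$ of status N above it, says: if $g\in G_M$ then $y^g_M\in F$. So the token is in $C_M[u]$, and (7) is proved.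

**Step 4: status N, the conclusion.** We have $n_M\in A$. Suppose $n_M\in\Psi_j(\hat B)$. By finite use and monotonicity there are finite $E\subseteq B\setminus B_u$ and $Q\subseteq B^c$ with $n_M\in\Psi_j((B_u\cup E)\oplus Q)$. By (7), $E\subseteq C_M[u]$, and clearly $Q\cap(B_u\cup E)=\emptyset$. So the answer at stage $u$ would have been yes, a contradiction. Hence $n_M\in A\setminus\Psi_j(\hat B)$. $\square$

## $\Phi_e(A)$ is c.e. or computes $A$ over $B$

**Lemma 10.** For every $e$: $\Phi_e(A)$ is c.e., or $A=\Gamma_{g_e}(\Phi_e(A)\oplus B)$.

*Proof.* Let $g=g_e$, so $\Phi_g=\Phi_e$.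

**Case A: for some $i$, $M=M^*_i$ is finally waiting and $g\in G_M\setminus H_M$ (final $H_M$).** Here no switch for $g$ ever shows up, and we show that $\Phi_e(A)$ is c.e. Let $M^*_0,\dots,M^*_i$ be constant from stage $s_1\ge s_M$ on. We claim
$$\Phi_e(A)=\Phi_e(A_{s_1}\cup[k_M,\infty)),$$
and the right side is c.e., because its argument is computable. The inclusion $\subseteq$ holds since $A\subseteq A_{s_M}\cup[k_M,\infty)\subseteq A_{s_1}\cup[k_M,\infty)$ by Lemma 5. For $\supseteq$, let $x\in\Phi_e(A_{s_1}\cup[k_M,\infty))$, and take a Case 2 stage $s>\max(x,s_1)$, which exists by Lemma 8(c). Then $x\in\Phi_g(A_s\cup[k_M,\infty))$ and $x<s$. As $M$ does not require attention through (1b) at $s$, $x$ is no switch, so $x\in\Phi_g(A_s\cup[r_s,\infty))$. So Case 2 puts a set $D$ into $A$ that makes $x\in\Phi_g(A_{s+1})\subseteq\Phi_e(A)$.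

**Case B: otherwise.** Here we show $A=\Gamma_g(\Phi_e(A)\oplus B)$. By Lemma 8(e), $g\in G_{M^*_{i_0}}$ for some $i_0$. Then $g\in G_{M^*_i}$ for all $i\ge i_0$. Otherwise (C2), applied to a late stack containing $M^*_{i_0},\dots,M^*_i$ in their final states, would give a finally waiting $M^*_{i''}$ with $g\in G\setminus H$, which is Case A. Moreover, for all $i\ge i_0$, $g\in H_{M^*_i}$ in the final state: if $M^*_i$ is finally waiting, because Case A fails, and if it is finished, because then $H=G$.

*No false element: $\Gamma_g(\Phi_e(A)\oplus B)\subseteq A$.* Let $\langle g,m,F,t\rangle\in B$ with $F\subseteq\Phi_e(A)$. At a sufficiently late stage $s$ the token is in $B_s$, $F\subseteq\Phi_g(A_s)\subseteq\Phi_g(U_s)$ because $F$ is finite, and $M^*_{i_0}$ is in the stack. By Lemma 7 (I), $m\in A_s$.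

*No missing element: $A\subseteq\Gamma_g(\Phi_e(A)\oplus B)$.* Let $m\in A$. For each $i\ge i_0$, $M^*_i$ starts with $H=\emptyset$ and ends with $g\in H$, so it reaches its final state by acting at some stage $s(i)$. Different $i$ have different $s(i)$, since only one module acts at a stage. So we can choose $i\ge i_0$ with $m\in A_{s(i)+1}$. Write $s=s(i)$. At the end of stage $s$, $M^*_i$ is the last module, in its final state, and $g\in G'$. So a token $\langle g,m,F^g,t\rangle$ is enumerated into $B$. Each element of $F^g$ is some $y^g_{M'}$ with $M'$ of status N in the stack at the start of stage $s+1$. By Lemma 7 (II), $F^g\subseteq\Phi_g(A_{s+1})\subseteq\Phi_e(A)$. Hence $m\in\Gamma_g(\Phi_e(A)\oplus B)$. $\square$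

**Proof of Theorem 1.** $A$ is $\Sigma^0_2$ and $B\le_T\emptyset'$ by the form of the construction. By Lemma 9, $B$ is not c.e. and $A\not\le_e\hat B$. Every enumeration operator is some $\Phi_e$, so Lemma 10 gives item 2. $\square$

With Corollary 2, there is a strong minimal pair in $\mathcal D_e(\le\mathbf 0')$.

## The left side bounds no nonzero $\Delta^0_2$ degree

We now prove Theorem 3. The plan is this. If $\mathbf a$ bounds a nonzero $\Delta^0_2$ degree, we find two non-c.e. sets $Z_0,Z_1$ below it that are so closely tied to each other that whatever both compute over $B$ is already computed by $B$. Condition (ii) then forces $A\le_eB$. The tie is a c.e. set $W$ of pairs with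
$$Z_0\times Z_1\subseteq W,\qquad Z_0^c\times Z_1^c\subseteq W^c.\tag{8}$$

Two examples of (8). If $Z_0$ is c.e. and $Z_1$ is arbitrary, $W=Z_0\times\omega$ works. For a more interesting one, fix a computable coding of the rationals and a real $\alpha$, and let $Z_0=\{p:p<\alpha\}$, $Z_1=\{p:p\ge\alpha\}$ and $W=\{(p,q):p<q\}$. If $p<\alpha\le q$, then $(p,q)\in W$; if $p\ge\alpha>q$, then $(p,q)\notin W$.

**Lemma 11.** Let $W$ be c.e. and satisfy (8). If $A\le_eZ_0\oplus B$ and $A\le_eZ_1\oplus B$, then $A\le_eB$.

*Proof.* Let $A=\Lambda_i(Z_i\oplus B)$ for $i=0,1$, with enumeration operators $\Lambda_i$. We claim that $n\in A$ iff there are axioms $\langle n,F_i\oplus D_i\rangle$ of $\Lambda_i$ ($i=0,1$) with $D_0,D_1\subseteq B$ and $F_0\times F_1\subseteq W$. The right side can be enumerated from any enumeration of $B$, so this gives $A\le_eB$.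

If $n\in A$, there are such axioms with $F_i\subseteq Z_i$ and $D_i\subseteq B$, and then $F_0\times F_1\subseteq Z_0\times Z_1\subseteq W$. Conversely, let axioms as on the right side be given. If $F_i\subseteq Z_i$ for some $i$, then $n\in\Lambda_i(Z_i\oplus B)=A$. Otherwise pick $z\in F_0\setminus Z_0$ and $w\in F_1\setminus Z_1$. Then $(z,w)\in F_0\times F_1\subseteq W$, but $(z,w)\in Z_0^c\times Z_1^c\subseteq W^c$, a contradiction. $\square$

**Lemma 12.** If $X$ is $\Delta^0_2$ and not c.e., there are non-c.e. sets $Z_0,Z_1\le_eX$ and a c.e. set $W$ satisfying (8).

*Proof.* Let $(X_s)$ be a computable approximation with $\lim_sX_s=X$. We build operators $\Theta_0,\Theta_1$ and $W$ computably and let $Z_i=\Theta_i(X)$.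

**Step 1: the construction.** For $q=2e+i$ with $i\in\{0,1\}$, strategy $P_q$ is to ensure $Z_i\ne W_e$; smaller $q$ means higher priority. It does so by copying $X$ into $Z_i$ piece by piece, so that $Z_i=W_e$ would make $X$ c.e. At each stage $P_q$ has finitely many current markers $z^q_0,\dots,z^q_{l-1}$ "on side $i$"; $n$ is called the index of $z^q_n$. On appointing $z^q_n$, a number never mentioned before, we put the axiom $\langle z^q_n,\{n\}\rangle$ into $\Theta_i$. *Dumping* a marker $z$ on side $i$ means: cancel it, put the axiom $\langle z,\emptyset\rangle$ into $\Theta_i$, and put all pairs whose side-$i$ coordinate is $z$ into $W$ (side 0 is the first coordinate). So a dumped marker is in $Z_i$ for good. A marker that is never dumped is in $Z_i$ iff its index is in $X$. Numbers that never become markers on side $i$ are not in $Z_i$.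

At stage $s\ge1$, $P_q$ with $q\le s$ requires attention if

- (a) a current marker $z^q_n$ has $n\in X_{s-1}\setminus X_s$; or
- (b) $W_{e,s}(z^q_n)=X_s(n)$ for all its current markers.

Some $P_q$ requires attention: $P_s$ has no markers yet, so (b) holds for it vacuously. For the least such $q$, dump all current markers of all $P_{q'}$ with $q'>q$. If (b) holds for $P_q$, appoint its next marker $z^q_l$. Finally, for all $q_0<q_1$ and all current markers $z=z^{q_0}_n$ of $P_{q_0}$ and $w$ of $P_{q_1}$ on opposite sides with $n\in X_s$, put the pair formed by $z,w$ (side 0 first) into $W$.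

Clearly $W$ is c.e. and $Z_0,Z_1\le_eX$.

**Step 2: $Z_0\times Z_1\subseteq W$.** Let $z\in Z_0$, $w\in Z_1$. Both were markers, and they belong to different strategies, as they are on different sides. If one of them was dumped, then $(z,w)\in W$. Otherwise both are permanent. The one of higher priority, say with index $n$, is in its set only because $n\in X$. So $n\in X_s$ for all large $s$, and the last clause of a late stage puts $(z,w)$ into $W$.

**Step 3: $Z_0^c\times Z_1^c\subseteq W^c$.** Let $z\notin Z_0$, $w\notin Z_1$ and suppose $(z,w)\in W$. Neither was ever dumped as a marker on its side, since dumped markers are in their set. So the pair was enumerated by the last clause, at a stage $s$ at which both are current and the higher-priority one, with index $n$ and belonging to $P_{q_0}$, has $n\in X_s$. As that marker is never dumped and not in its set, $n\notin X$. So at some stage $s'>s$ we have $n\in X_{s'-1}\setminus X_{s'}$. The marker is still current, so $P_{q_0}$ requires attention at $s'$ by (a), and the least $q$ requiring attention is $\le q_0$. Then the other marker, which is still current and belongs to a strategy of lower priority than $P_{q_0}$,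 is dumped, a contradiction.

**Step 4: each $P_q$ requires attention only finitely often, and $Z_i\ne W_e$.** We use induction on $q=2e+i$. Suppose that from some stage on no $P_{q''}$ with $q''<q$ requires attention. From that stage on markers of $P_q$ are not cancelled, and whenever $P_q$ requires attention it is the least one.

Suppose infinitely many markers were appointed from then on. Then for each $n$ there is a permanent marker $z^q_n$, computable from $n$. Each new appointment requires (b), so $W_{e,s}(z^q_n)=X_s(n)$ for infinitely many $s$. Both sides converge, hence $W_e(z^q_n)=X(n)$, that is, $n\in X\iff z^q_n\in W_e$. So $X$ would be c.e., a contradiction.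

So finitely many markers are appointed. At a late stage (b) leads to an appointment, so (b) holds only finitely often. Since $X_s$ converges on the finitely many indices concerned, (a) holds only finitely often. Thus $P_q$ requires attention only finitely often. At all late stages (b) fails, so some current marker has $W_{e,s}(z^q_n)\ne X_s(n)$; in particular there is a marker. In the limit, $W_e(z^q_n)\ne X(n)=Z_i(z^q_n)$ for one of the finitely many permanent markers, where the equality holds because the marker is never dumped. So $Z_i\ne W_e$. By induction this holds for all $e$ and $i$, and $Z_0,Z_1$ are not c.e. $\square$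

**Proof of Theorem 3.** Let $(\deg_e(A),\deg_e(B))$ be a strong minimal pair, and suppose that $X\le_eA$ is $\Delta^0_2$ and not c.e. Take $Z_0,Z_1,W$ from Lemma 12. Since $Z_0,Z_1\le_eX\le_eA$ are not c.e., condition (ii) gives $A\le_eZ_0\oplus B$ and $A\le_eZ_1\oplus B$. By Lemma 11, $A\le_eB$. So $\deg_e(A)$ is below both $\deg_e(A)$ and $\deg_e(B)$, and (i) gives $\deg_e(A)=\mathbf 0$. This contradicts the requirement that both degrees of a strong minimal pair are nonzero. $\square$
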